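# Ideals of quadrics whose projective dimension exceeds $h(n-h+1)$

## Lower bounds for the projective dimension of $n$ quadrics of height $h$

Throughout, $K$ is an arbitrary field, $R$ is a polynomial ring over $K$ in finitely many variables, and a quadric is a homogeneous polynomial of degree $2$.

**Theorem A.** Let $1\le t<m$ and $c\ge 1$ be integers, and put $h=m+t$, $n=h+c$. There is an ideal $I$ generated by $n$ quadrics in a polynomial ring $R$ over $K$ with $\operatorname{ht} I=h$ and
$$\mathrm{pd}(R/I)\ \ge\ h+tm-\frac{t(t+1)}2+(c-1)m .$$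
For $t=2$ the right side exceeds $h(n-h+1)=h(c+1)$ exactly when $m\ge 2c+4$. Hence the inequality
$$\mathrm{pd}(R/I)\le h(n-h+1)\tag{1}$$
fails for all $(n,h)$ with $n>h\ge 2(n-h)+6$; in particular it fails for $n=h+1$ and every $h\ge 8$. The smallest case ($m=6$, $t=2$, $c=1$) is, in $19$ variables, the ideal with the $9$ generators
$$x_1^2,\dots,x_6^2,\quad y_1z_1-\sum_{j=2}^6a_{1j}x_j,\quad y_2z_2-\sum_{j=3}^6a_{2j}x_j,\quad x_1y_1+x_2y_2,$$
with $\operatorname{ht}I=8$, $\mathrm{pd}(R/I)\ge 17$ and $h(n-h+1)=16$.

**Theorem B.** Let $h\ge 31$, $c\ge1$, $k=\lfloor (h-6)/25\rfloor$. There is an ideal $I$ generated by $n=h+c$ quadrics over $K$ with $\operatorname{ht}I=h$ and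
$$\mathrm{pd}(R/I)\ \ge\ h+6k+9(3^k-1)+6k(c-1).$$

**Corollary.**

1. For each fixed $c=n-h\ge1$, no bound on $\mathrm{pd}(R/I)$ polynomial in $n$ (equivalently in $h$) holds. The inequality (1) fails whenever $h\ge31$ and $1\le c<\bigl(6k+9(3^k-1)\bigr)/h$, where $k=\lfloor (h-6)/25\rfloor$.
2. Let $p(n)$ be the maximum of $\mathrm{pd}(R/I)$ over ideals generated by $n$ quadrics in polynomial rings over $K$, in any number of variables. Then $3^{(n-31)/25}<p(n)$ for $n\ge 32$, and $p(n)\le 2^{n+1}(n-2)+4$ for $n\ge2$. So $\log p(n)=\Theta(n)$.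

The upper bound in part 2 is the only thing we shall not prove. It is a theorem of Ananyan–Hochster (*Strength conditions, small subalgebras, and Stillman bounds in degree ≤ 4*, Trans. AMS 2020).

What do these statements answer? Take $n$ quadrics in a polynomial ring, with no restriction on the number of variables, and let $h$ be the height of the ideal $I$ they generate. The question, posed with the source "The projective dimension of height two ideals generated by quadrics", is whether (1) always holds. The two data play different roles: $h$ is how many independent conditions the quadrics impose, and $c=n-h$ is how many more generators there are than conditions. In these terms the right side of (1) is $h(c+1)$.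

Some cases point towards (1). Huneke–Mantero–McCullough–Seceleanu proved $\mathrm{pd}(R/I)\le 2n-2$ for $h=2$, with this bound tight, and $2n-2=2(n-2+1)$ is (1) for $h=2$. Eisenbud–Huneke proved $\mathrm{pd}(R/I)\le 4$ for three quadrics, and $4$ is the value of $h(n-h+1)$ at $n=3$, $h=2$. For four quadrics one has $\mathrm{pd}(R/I)\le 9$, whereas (1) would give at most $6$.

Theorem A says that (1) is false, already for one extra generator ($c=1$). Theorem B says that it is false by an exponential margin.

## Projective dimension from a socle element, height from leading monomials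

The projective dimension $\mathrm{pd}_R(M)$ of a finitely generated $R$-module $M$ is the least length of a resolution of $M$ by projective modules. Over $R=K[X_1,\dots,X_N]$, Hilbert's syzygy theorem gives $\mathrm{pd}_R(M)\le N$. The height of a prime is the largest length of a chain of primes below it, and the height of a proper ideal is the least height of a prime containing it. In a polynomial ring, $\operatorname{ht} J=\dim R-\dim R/J$. Krull's theorem says that a proper ideal with $h$ generators has height at most $h$.

We need lower bounds for $\mathrm{pd}$, and they all come from one source. Recall the Auslander–Buchsbaum formula: if $A$ is a Noetherian local ring and $M\ne 0$ is a finitely generated module of finite projective dimension, then $\mathrm{pd}_A(M)+\operatorname{depth} M=\operatorname{depth} A$. If $A$ is regular, every finitely generated module has finite projective dimension and $\operatorname{depth}A=\dim A$.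

**Lemma 1.** Let $P\subset R$ be a prime and let $s\in R_P$ satisfy $s\notin I_P$ and $Ps\subset I_P$. Then $\mathrm{pd}_R(R/I)\ge\operatorname{ht}P$.

**Proof.** The class of $s$ in $R_P/I_P$ is nonzero and is killed by the maximal ideal. So no element of the maximal ideal is a nonzerodivisor on $R_P/I_P$, that is, $\operatorname{depth} R_P/I_P=0$. Localizing a resolution over $R$ gives one over $R_P$ that is no longer. As $R_P$ is regular, Auslander–Buchsbaum gives
$$\mathrm{pd}_R(R/I)\ge \mathrm{pd}_{R_P}(R_P/I_P)=\dim R_P=\operatorname{ht}P.\qquad\square$$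

An element $s$ as in Lemma 1 is called a socle element at $P$. A small example: in $R=K[x,b]$ let $I=(x^2,bx)$, $P=(x,b)$, $s=x$. Then $xs,bs\in I$ and $s\notin I$ by degree, so $\mathrm{pd}(R/I)\ge2$.

So the game is this: with few quadrics, make an element $s\notin I_P$ that is killed by many variables. At the same time we must know the height of $I$ exactly, and the following test does it.

**Lemma 2.** Let $g_1,\dots,g_h\in R$ be homogeneous of positive degree, and suppose that for some monomial order their leading monomials are pairwise coprime. Then $J=(g_1,\dots,g_h)$ has height $h$.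

**Proof.** $J$ is proper, so Krull gives $\operatorname{ht}J\le h$. The monomials outside the initial ideal $\mathrm{in}(J)$ form a $K$-basis of $R/J$, and $J$ is homogeneous. So $R/J$ and $R/\mathrm{in}(J)$ have the same Hilbert function, hence the same dimension, and $\operatorname{ht}J=\operatorname{ht}\mathrm{in}(J)$. Let $u_1,\dots,u_h$ be the leading monomials. A prime containing $\mathrm{in}(J)$ contains, for each $i$, a variable $v_i$ dividing $u_i$. By coprimality $v_1,\dots,v_h$ are distinct, so the prime contains the prime $(v_1,\dots,v_h)$ of height $h$. Hence $\operatorname{ht}\mathrm{in}(J)\ge h$. $\square$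

## Cases in which (1) holds, and a family that attains it

If $n=h$, then $I$ is generated by a regular sequence of length $h$, the Koszul complex resolves $R/I$, and $\mathrm{pd}(R/I)=h=h(n-h+1)$.

If $h=1$, the right side of (1) is $n$. We may drop quadrics that depend linearly on the others, since this only lowers $n$. If one quadric is left, $\mathrm{pd}(R/I)=1$. If there are $n\ge 2$ independent ones, a height-one prime containing $I$ is generated by an irreducible polynomial $q$, because $R$ is a unique factorization domain. This $q$ divides every generator, so it is homogeneous of degree $1$ or $2$. Degree $2$ would make the generators proportional, so $q$ is linear and $I=q\cdot(l_1,\dots,l_n)$ with independent linear forms $l_i$. As a module $I\cong(l_1,\dots,l_n)$, which has projective dimension $n-1$. So $\mathrm{pd}(R/I)=n$.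

For $h=2$, (1) is the cited theorem of Huneke–Mantero–McCullough–Seceleanu. Next, a family for all $h$ and $c$ to which Lemma 1 applies directly.

**Example 1.** Let $m,c\ge1$, let $R=K[x_j,\,b_{lj}: 1\le j\le m,\ 1\le l\le c]$, and
$$I=\Bigl(x_1^2,\dots,x_m^2,\ f_1,\dots,f_c\Bigr),\qquad f_l=\sum_{j=1}^m b_{lj}x_j .$$
A prime containing all $x_j^2$ contains all $x_j$, hence all $f_l$. So $\operatorname{ht}I=\operatorname{ht}(x_1^2,\dots,x_m^2)=m$, and there are $n=m+c$ generators. Let $s=x_1\cdots x_m$. Clearly $x_js\in I$. Next,
$$\frac{s}{x_j}f_l=b_{lj}s+\sum_{j'\ne j}b_{lj'}\frac{s}{x_j}x_{j'},$$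
and each term of the last sum is divisible by $x_{j'}^2$, so $b_{lj}s\in I$. Finally $I\subset(x_1^2,\dots,x_m^2,b)$, where $b$ stands for all the $b_{lj}$, and $s$ is not in this larger ideal. By Lemma 1 at the ideal of all variables, $\mathrm{pd}(R/I)\ge m+cm$. This is the number of variables, so by Hilbert's theorem
$$\mathrm{pd}(R/I)=m+cm=h(c+1)=h(n-h+1).$$

So the right side of (1) is attained for every $h\ge1$ and $c\ge1$. For $m=2$, $c=1$ this is $(x_1^2,x_2^2,b_1x_1+b_2x_2)$, with projective dimension $4$.

The mechanism deserves a name. The multiplier $s/x_j$ *selects* the coefficient of $x_j$ in $f_l$: modulo the squares it kills every other term. Each extra generator $f_l$ has $m$ coefficients to select, and so it forces $m$ variables to kill $s$.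

## A cubic with $\binom m2$ coefficients, and the obstruction of degree

How can one extra generator kill more than $m$ variables? The sensible first try is to select coefficients of products $x_ix_j$ instead of single $x_j$, since there are more of them.

**Example 2.** In $R=K[x_j,a_{ij}:1\le i<j\le m]$, with $m\ge2$, let $q=\sum_{i<j}a_{ij}x_ix_j$ and $I=(x_1^2,\dots,x_m^2,q)$. Again $\operatorname{ht}I=m$. With $s=x_1\cdots x_m$, multiply $q$ by $s/(x_ix_j)$. If $\{k,l\}\ne\{i,j\}$ and $k\neq l$, one of $k,l$ lies outside $\{i,j\}$, say $k$. Then $x_k$ divides $s/(x_ix_j)$, so $x_k^2$ divides $\frac{s}{x_ix_j}x_kx_l$. Hence $a_{ij}s\in I$ for all $i<j$. Since $I\subset(x_1^2,\dots,x_m^2,a)$, where $a$ stands for all the $a_{ij}$, we have $s\notin I$, and $\mathrm{pd}(R/I)=m+\binom m2$, the number of variables. With $m+1$ generators and height $m$, the number $h(n-h+1)$ would be $2m$, and $m+\binom m2>2m$ as soon as $m\ge4$.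

This does not refute (1), because $q$ is a cubic. Here is the exact point where the attempt stops: in a quadric, the coefficient of $x_ix_j$ is a scalar, so there is no variable left to be killed.

We can try to lower the degree of $q$ by naming partial sums. If $y_i$ denotes $\sum_{j>i}a_{ij}x_j$, then $q=\sum_i x_iy_i$ is a quadric. But then $y_i-\sum_{j>i}a_{ij}x_j$ must be added to the ideal, and it is not homogeneous. Make it so with a further variable: $y_iz-\sum_{j>i}a_{ij}x_j$. Two difficulties appear.

First, the height. If the same $z$ is used for $t\ge 2$ different indices $i$, then all the generators $x_j^2$ and $y_iz-\sum_{j>i}a_{ij}x_j$ lie in $(x_1,\dots,x_m,z)$. The height is then at most $m+1$, although there are $m+t$ generators, so $n-h$ has grown.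

Second, the relation now gives $zy_i$ and no longer $y_i$ itself as a combination of the $x_j$.

## Gates: each extra quadric pays for itself in height

Both difficulties go away together. Use a separate $z_i$ for each $i$. Then $y_iz_i$ can be made the leading monomial of $y_iz_i-\sum_{j>i}a_{ij}x_j$, these monomials are pairwise coprime and coprime to the $x_j^2$, and Lemma 2 says that each such generator raises the height by one. So $n$ and $h$ grow together, and $c=n-h$ does not change. As for the factor $z_i$: Lemma 1 allows any prime $P$. Choose $P$ not containing the $z_i$. In $R_P$ the $z_i$ are units, and $y_i$ really is $z_i^{-1}\sum_{j>i}a_{ij}x_j$ modulo $I_P$. We lose only the $z_i$ from the count $\operatorname{ht}P$.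

Call a quadric of the form $yz-(\text{quadric})$, with $z$ a variable used nowhere else, a *gate*, with output $y$ and gate variable $z$. Where $z$ is invertible, a gate defines its output.

**Example 3.** Take $m=2$, $t=1$, $c=1$: in $K[x_1,x_2,a,y,z]$ let $I=(x_1^2,\ x_2^2,\ yz-ax_2,\ x_1y)$. Put $s=x_1x_2$. Then $x_1s,x_2s\in I$, and $ys=x_2(x_1y)\in I$, and
$$as=ax_1x_2=z(x_1y)-x_1(yz-ax_2)\in I.$$
Since $I\subset(x_1^2,x_2^2,a,y)$, and $s\notin (x_1^2,x_2^2,a,y)$ even after inverting the nonzero polynomials in $z$, Lemma 1 with $P=(x_1,x_2,a,y)$ gives $\mathrm{pd}(R/I)\ge4$. Here $h=3$, $n=4$ and $h(n-h+1)=6$, so this is no counterexample. It does show how a cubic coefficient is reached by quadrics.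

Now the balance. With $c=1$, the $i$-th gate adds to $\operatorname{ht}P$ its output $y_i$ and the $m-i$ variables $a_{ij}$, $j>i$. It raises $h(c+1)=2h$ by only $2$. For one gate ($t=1$) the bound is $h+m-1=2h-2$, just short of $2h$. Two gates suffice when $m\ge6$.

Why only $j>i$? Suppose we also put a term $a_{ji}x_i$ into the gate of $y_j$, with $i<j\le t$. Then the coefficient of $x_ix_j$ in $\sum x_iy_i$ would be $z_i^{-1}a_{ij}+z_j^{-1}a_{ji}$, and only this one combination would be killed. A term $a_{ii}x_i$ would contribute to $x_i^2$ and be lost.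

## Proof of Theorem A

**Step 1: the ideal.** Let $R$ be the polynomial ring over $K$ in the following variables:

- $x_1,\dots,x_m$;
- $a_{ij}$ for $1\le i\le t$, $i<j\le m$, which number $\sum_{i=1}^t(m-i)=tm-\frac{t(t+1)}2$;
- $b_{lj}$ for $2\le l\le c$, $1\le j\le m$, which number $(c-1)m$;
- $y_1,\dots,y_t$ and $z_1,\dots,z_t$.

Put
$$g_i=y_iz_i-\sum_{j>i}a_{ij}x_j\ (1\le i\le t),\qquad f=\sum_{i=1}^t x_iy_i,\qquad f_l=\sum_{j=1}^m b_{lj}x_j\ (2\le l\le c),$$
$$J=(x_1^2,\dots,x_m^2,g_1,\dots,g_t),\qquad I=J+(f,f_2,\dots,f_c).$$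
Then $I$ is generated by $m+t+c=n$ quadrics. They are linearly independent: $x_j^2$, $y_iz_i$, $x_1y_1$, $b_{l1}x_1$ each occur in exactly one of them.

**Step 2: the height is $h$.** Take a lexicographic order in which the $y_i$ are the largest variables. The generators of $J$ have leading monomials $x_j^2$ and $y_iz_i$, which are pairwise coprime. By Lemma 2, $\operatorname{ht}J=m+t=h$. A prime containing $J$ contains every $x_j$, hence contains $f$ and all $f_l$. So $I$ and $J$ lie in the same primes, and $\operatorname{ht}I=h$.

**Step 3: the prime and the element.** Let $P$ be generated by all variables $x,a,b,y$. It is prime, with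
$$\operatorname{ht}P=m+t+\Bigl(tm-\frac{t(t+1)}2\Bigr)+(c-1)m=h+tm-\frac{t(t+1)}2+(c-1)m,$$
and the $z_i$ are units in $R_P$. Let $s=x_1\cdots x_m$.

**Step 4: every generator of $P$ kills $s$ modulo $I_P$.** All congruences are modulo $I_P$.

For $x_j$: $x_js$ is a multiple of $x_j^2$, so $x_js\equiv0$.

For $y_i$: since $g_i\in I$ and $z_i$ is a unit, $y_i\equiv z_i^{-1}\sum_{j>i}a_{ij}x_j$. As $x_js\equiv0$, also $y_is\equiv 0$.

For $a_{ij}$: insert the expressions for the $y_i$ into $f$ to get
$$f\equiv\sum_{k\le t,\ k<l\le m}z_k^{-1}a_{kl}\,x_kx_l .$$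
Fix $i\le t$ and $i<j$, and multiply by $s/(x_ix_j)$. If $k<l$ and $\{k,l\}\ne\{i,j\}$, then one of $k,l$ is outside $\{i,j\}$, so $\frac{s}{x_ix_j}x_kx_l$ is divisible by $x_k^2$ or by $x_l^2$. Only the term $(k,l)=(i,j)$ survives, and
$$0\equiv\frac{s}{x_ix_j}f\equiv z_i^{-1}a_{ij}s .$$
Hence $a_{ij}s\equiv0$.

For $b_{lj}$: as in Example 1, $0\equiv\frac{s}{x_j}f_l\equiv b_{lj}s$.

So $Ps\subset I_P$.

**Step 5: $s\notin I_P$.** We have $g_i\in(y,a)$, $f\in(y)$, $f_l\in(b)$, so $I\subset(x_1^2,\dots,x_m^2,a,b,y)$. The quotient of $R_P$ by this larger ideal is $K(z_1,\dots,z_t)[x_1,\dots,x_m]/(x_1^2,\dots,x_m^2)$. Indeed, localizing at $P$ inverts the nonzero polynomials in the $z_i$, and what remains is already local with maximal ideal $(x_1,\dots,x_m)$. In this ring $s\ne0$, because the squarefree monomials form a basis. So $s\notin I_P$, and Lemma 1 gives $\mathrm{pd}(R/I)\ge\operatorname{ht}P$, the asserted bound.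

**Step 6: the numbers for $t=2$.** Here $h=m+2$, and the lower bound minus $h(c+1)$ equals
$$2m-3+(c-1)m-c(m+2)=m-3-2c .$$
This is positive exactly when $m\ge2c+4$, that is, $h\ge2c+6$. Given $(n,h)$ with $n>h\ge2(n-h)+6$, put $c=n-h\ge1$ and $m=h-2\ge 2c+4>2$. The construction applies, and (1) fails. For $c=1$ this covers all $h\ge8$. For $m=6$, $c=1$ the bound is $8+12-3=17$, against $8\cdot2=16$, in $6+9+2+2=19$ variables. $\blacksquare$

How far does this family reach? For $c=1$ and fixed $h$ we have $m=h-t$, so the bound is $h+th-\frac{3t^2+t}2$. Since $th-\frac32t^2\le\frac{h^2}6$ for every real $t$, it never exceeds $h+\frac{h^2}6$. Exponential growth needs a further idea.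

## Relations instead of annihilation: the algebra $D_pD_q=\delta_{pq}\rho$

The natural thing is to iterate. The $x_j$ were used to select, and many variables $a_{ij}$ were reached. Now let the $a_{ij}$ select in turn, so that still more variables are reached. Again there is a precise obstacle. In Theorem A we have $a_{ij}s\equiv0$, so no nonzero multiple of $s$ by the $a_{ij}$ is left to select with. If instead we keep the $a_{ij}$ alive and impose $a_{ij}^2=0$ by adding these squares to $I$, as we did for the $x_j$, then every new selecting variable costs a generator and a unit of height, and nothing is gained.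

The way out is to let one equation impose *many quadratic relations* on the new variables, rather than kill them. Consider a vector $D=(D_1,\dots,D_L)$ of variables and one more variable $\rho$, over a field $F$, and put
$$\mathfrak g=(D_pD_q-\delta_{pq}\rho:\ 1\le p,q\le L).$$

**Example 4.** For $L=2$ the ideal is $\mathfrak g=(D_1D_2,\ D_1^2-\rho,\ D_2^2-\rho)$, and modulo $\mathfrak g$
$$D_1\rho=D_1D_2^2=D_2(D_1D_2)=0,$$
and likewise $D_2\rho=0$, so $\rho^2=D_1^2\rho=0$. The quotient has basis $1,D_1,D_2,\rho$. The element $\rho$ is killed by all variables, and $D_p$ selects: $D_p\cdot D_{p'}=\delta_{pp'}\rho$. For $L=1$ this breaks down: $F[D,\rho]/(D^2-\rho)=F[D]$, where $D\rho=D^3\neq 0$.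

For every $L\ge2$ the same holds. For $p\ne q$,
$$D_p\rho=D_p(\rho-D_q^2)+D_q(D_pD_q)\in\mathfrak g,\qquad \rho^2=\rho(\rho-D_1^2)+D_1(D_1\rho)\in\mathfrak g. \tag{2}$$

So the $D_p$ behave like selecting variables, with $\rho$ in place of the product $x_1\cdots x_m$. There are $L^2$ products $D_pD_q$ to be controlled. To impose all relations with one equation, take two vectors $C,C'$ of length $L$ whose products $C_pC'_q$ can be selected, and set
$$E=\sum_{p,q}C_pC'_q\,(D_pD_q-\delta_{pq}\rho)=(C\cdot D)(C'\cdot D)-(C\cdot C')\rho. \tag{3}$$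
Selecting $C_pC_q'$ in the middle expression isolates the relation $D_pD_q-\delta_{pq}\rho$. The right-hand expression shows why this is cheap: $E$ is built from three dot products $C\cdot D$, $C'\cdot D$, $C\cdot C'$, each a quadric, whatever $L$ is. A fixed number of gates computes $E$.

The two vectors must be different. If $C=C'=(x_1,\dots,x_6)$, then $C\cdot C'=\sum x_i^2$ lies in the ideal of squares, so $\rho$ disappears from $E$ modulo the squares and the relations $D_p^2=\rho$ cannot be isolated. So we split the selecting blocks of each level into two halves. Six blocks of length $L$ give $C$ and $C'$, each of length $3L$ (three blocks each). With them we can define six new blocks of length $3L$. Each level triples the length, at a fixed cost.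

## The core ideal and its socle element

This section carries out the iteration over a field $F$ with the polynomials $E$ themselves, which are not quadrics. Degrees are repaired in the next section.

**Notation.** Put $L_\ell=3^\ell$ and fix $k\ge1$. Let $S$ be the polynomial ring over $F$ in the following variables.

- Level $0$: $x_1,\dots,x_6$. Write $D_{0,i}=(x_i)$, a vector of length $L_0=1$.
- Level $\ell=1,\dots,k$, for $1\le i\le6$: a vector $D_{\ell,i}=(D_{\ell,i,1},\dots,D_{\ell,i,L_\ell})$ of variables, and a variable $\rho_{\ell,i}$.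

For $0\le\ell<k$ define, by concatenation, vectors of length $3L_\ell=L_{\ell+1}$:
$$C_\ell=(D_{\ell,1},D_{\ell,2},D_{\ell,3}),\qquad C'_\ell=(D_{\ell,4},D_{\ell,5},D_{\ell,6}).$$
For $1\le\ell\le k$ and $1\le i\le6$ let
$$\mathfrak g_{\ell,i}=(D_{\ell,i,p}D_{\ell,i,q}-\delta_{pq}\rho_{\ell,i}:\ 1\le p,q\le L_\ell),$$
$$E_{\ell,i}=(C_{\ell-1}\cdot D_{\ell,i})(C'_{\ell-1}\cdot D_{\ell,i})-(C_{\ell-1}\cdot C'_{\ell-1})\rho_{\ell,i}.$$
By (3), $E_{\ell,i}\in\mathfrak g_{\ell,i}$. Since $L_\ell\ge 3$ for $\ell\ge1$, (2) holds for each $\mathfrak g_{\ell,i}$.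

Let $\mathfrak a_\ell\subset S$ be generated by $x_1^2,\dots,x_6^2$ and all $E_{j,i}$ with $1\le j\le\ell$. Let $\mathfrak n_\ell$ be generated by all variables of level at most $\ell$. Put
$$T_0=x_1\cdots x_6,\qquad T_\ell=T_{\ell-1}\prod_{i=1}^6\rho_{\ell,i}\quad(\ell\ge1).$$

**Example 5.** At level $1$, dropping the indices $1,i$ of $D,\rho,E$,
$$E=(x_1D_1+x_2D_2+x_3D_3)(x_4D_1+x_5D_2+x_6D_3)-(x_1x_4+x_2x_5+x_3x_6)\rho.$$
Multiplying by $x_2x_3x_5x_6$ isolates the coefficient of $x_1x_4$: modulo the squares we get $T_0(D_1^2-\rho)$. Multiplying by $x_2x_3x_4x_6$ isolates $x_1x_5$ and gives $T_0D_1D_2$. So one equation yields all the relations of $\mathfrak g$, each multiplied by $T_0$.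

**Lemma 3.** For $0\le\ell\le k$:

(i) $T_\ell\,\mathfrak n_\ell\subset\mathfrak a_\ell$.

(ii) If $\ell<k$, then for all $p,q\in\{1,\dots,L_{\ell+1}\}$ there is $U_{pq}\in S$ with
$$U_{pq}\,C_{\ell,p'}C'_{\ell,q'}\equiv\delta_{pp'}\delta_{qq'}\,T_\ell\pmod{\mathfrak a_\ell}\qquad\text{for all }p',q'.$$

Part (i) says that the variables of level at most $\ell$ kill $T_\ell$. Part (ii) says that products can be selected, and it drives the induction.

**Proof.** Induction on $\ell$.

**Step 1: level $0$.** Part (i) holds since $x_iT_0$ is a multiple of $x_i^2$. For (ii), let $C_{0,p}=x_i$ with $i\le3$ and $C'_{0,q}=x_j$ with $j\ge4$, and take $U_{pq}=\prod_{i'\ne i,j}x_{i'}$. If $p'\ne p$, then $C_{0,p'}=x_{i'}$ with $i'\ne i$ and $i'\le3$, so also $i'\ne j$. Hence $x_{i'}$ divides $U_{pq}$, and the product contains $x_{i'}^2$. The case $q'\ne q$ is the same. If $p'=p$ and $q'=q$, the product is $T_0$.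

For the remaining steps assume the lemma at level $\ell<k$.

**Step 2: the relations of level $\ell+1$ hold after multiplication by $T_\ell$.** Expand $E_{\ell+1,i}$ as in (3) and multiply by $U_{pq}$ from (ii):
$$U_{pq}E_{\ell+1,i}=\sum_{p',q'}U_{pq}C_{\ell,p'}C'_{\ell,q'}\bigl(D_{\ell+1,i,p'}D_{\ell+1,i,q'}-\delta_{p'q'}\rho_{\ell+1,i}\bigr)\equiv T_\ell\bigl(D_{\ell+1,i,p}D_{\ell+1,i,q}-\delta_{pq}\rho_{\ell+1,i}\bigr)$$
modulo $\mathfrak a_\ell$. The left side lies in $\mathfrak a_{\ell+1}$, and $\mathfrak a_\ell\subset\mathfrak a_{\ell+1}$. Hence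
$$T_\ell\,\mathfrak g_{\ell+1,i}\subset\mathfrak a_{\ell+1}\qquad(1\le i\le6). \tag{4}$$

**Step 3: (i) at level $\ell+1$.** Since $T_{\ell+1}$ is a multiple of $T_\ell$, variables of level at most $\ell$ multiply it into $\mathfrak a_\ell\subset\mathfrak a_{\ell+1}$. Let $v$ be $\rho_{\ell+1,i}$ or some $D_{\ell+1,i,a}$. Then $vT_{\ell+1}$ is a multiple of $T_\ell\cdot v\rho_{\ell+1,i}$. By (2), $v\rho_{\ell+1,i}\in\mathfrak g_{\ell+1,i}$, so by (4) $vT_{\ell+1}\in\mathfrak a_{\ell+1}$.

**Step 4: (ii) at level $\ell+1$, if $\ell+1<k$.** Write $C_{\ell+1,p}=D_{\ell+1,i,a}$ with $i\le3$ and $C'_{\ell+1,q}=D_{\ell+1,j,b}$ with $j\ge4$. Put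
$$U_{pq}=T_\ell\,D_{\ell+1,i,a}\,D_{\ell+1,j,b}\prod_{i'\ne i,j}\rho_{\ell+1,i'}.$$
Multiply by $C_{\ell+1,p'}C'_{\ell+1,q'}=D_{\ell+1,i',a'}D_{\ell+1,j',b'}$, where $i'\le3$ and $j'\ge4$.

If $i'\ne i$, then $i'\ne j$ too because $i'\le 3<j$. So $\rho_{\ell+1,i'}$ is a factor of $U_{pq}$, and the product is a multiple of $T_\ell\,\rho_{\ell+1,i'}D_{\ell+1,i',a'}$. By (2) and (4) it lies in $\mathfrak a_{\ell+1}$. If $j'\ne j$, the same argument applies to $\rho_{\ell+1,j'}D_{\ell+1,j',b'}$.

If $i'=i$ and $j'=j$, apply (4) twice: with the factor $T_\ell$ present, we may replace $D_{\ell+1,i,a}D_{\ell+1,i,a'}$ by $\delta_{aa'}\rho_{\ell+1,i}$ and $D_{\ell+1,j,b}D_{\ell+1,j,b'}$ by $\delta_{bb'}\rho_{\ell+1,j}$. Modulo $\mathfrak a_{\ell+1}$ the product is $\delta_{aa'}\delta_{bb'}T_\ell\prod_{i''=1}^6\rho_{\ell+1,i''}=\delta_{aa'}\delta_{bb'}T_{\ell+1}$.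

In all cases the result is $\delta_{pp'}\delta_{qq'}T_{\ell+1}$, because $p=p'$ means $i=i'$ and $a=a'$, and similarly for $q$. $\square$

Lemma 3 gives $T_k\mathfrak n_k\subset\mathfrak a_k$: all variables of $S$ kill $T_k$. It remains to see that $T_k$ is not itself in $\mathfrak a_k$, and for this we pass to a larger ideal whose quotient we know completely.

**Lemma 4.** Let $\mathfrak b=(x_1^2,\dots,x_6^2)+\sum_{\ell,i}\mathfrak g_{\ell,i}$. Then $\mathfrak a_k\subset\mathfrak b$, the ring $S/\mathfrak b$ is a finite-dimensional local $F$-algebra with maximal ideal generated by the variables, and $T_k\ne0$ in $S/\mathfrak b$.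

**Proof.** The inclusion holds since $E_{\ell,i}\in\mathfrak g_{\ell,i}$. The generators of $\mathfrak b$ come in groups with disjoint sets of variables, so $S/\mathfrak b$ is the tensor product over $F$ of the six algebras $F[x_i]/(x_i^2)$ and the algebras $G_{\ell,i}=F[D_{\ell,i},\rho_{\ell,i}]/\mathfrak g_{\ell,i}$.

In $G_{\ell,i}$ we have $D_pD_q=\delta_{pq}\rho$ and, by (2), $D_p\rho=\rho^2=0$. So $G_{\ell,i}$ is spanned by $1$, the $D_{\ell,i,a}$ and $\rho_{\ell,i}$, and all its variables are nilpotent. On the other hand, consider the vector space with basis $1,d_1,\dots,d_{L_\ell},r$ and the commutative product with unit $1$ given by $d_pd_q=\delta_{pq}r$, $d_pr=r^2=0$. It is associative, since any product of three of the elements $d_1,\dots,d_{L_\ell},r$ is $0$ however it is bracketed. Sending $D_{\ell,i,p}\mapsto d_p$ and $\rho_{\ell,i}\mapsto r$ respects the generators of $\mathfrak g_{\ell,i}$, so it defines a surjection from $G_{\ell,i}$ onto this algebra. Hence $\rho_{\ell,i}\ne0$ in $G_{\ell,i}$.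

So $S/\mathfrak b$ is finite-dimensional, and its variables are nilpotent and generate an ideal with residue ring $F$. Every prime contains the nilpotent elements, so this ideal is the only prime and the ring is local. Finally $T_k$ is the tensor product of the elements $x_i\in F[x_i]/(x_i^2)$ and $\rho_{\ell,i}\in G_{\ell,i}$, all nonzero. A tensor product of nonzero vectors over a field is nonzero. $\square$

## Quadrics that compute the $E_{\ell,i}$: proof of Theorem B

Two things remain: to replace the polynomials $E_{\ell,i}$ by quadrics, and to get all $6k$ of them from a *single* generator beyond the height. Gates do the first. For the second we use the selection of Example 1: with fresh variables $\xi_\kappa$ and their squares in the ideal, the one quadric $\sum_\kappa\xi_\kappa y_\kappa$ yields every $y_\kappa$ separately, after multiplication by $\prod_\kappa\xi_\kappa$.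

**Step 1: the ideal.** Let $\kappa=(\ell,i)$ range over $\{1,\dots,k\}\times\{1,\dots,6\}$, and let $e\ge0$. Let $R$ be the polynomial ring over $K$ in:

- the variables $x,D,\rho$ of the previous section;
- $\xi_\kappa,w_\kappa,w'_\kappa,y_\kappa$ for each $\kappa$, and $\pi_\ell$ for $1\le\ell\le k$;
- gate variables $z_\kappa,z'_\kappa,z''_\kappa$ for each $\kappa$, and $\zeta_\ell$ for $1\le\ell\le k$;
- $b_{l\kappa}$ for $2\le l\le c$ and each $\kappa$, and $\tau_1,\dots,\tau_e$.

Let $J$ be generated by the following quadrics, where $\kappa=(\ell,i)$: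
$$x_i^2,\qquad \xi_\kappa^2,\qquad \tau_j^2,\qquad \pi_\ell\zeta_\ell-C_{\ell-1}\cdot C'_{\ell-1},$$
$$w_\kappa z_\kappa-C_{\ell-1}\cdot D_\kappa,\qquad w'_\kappa z'_\kappa-C'_{\ell-1}\cdot D_\kappa,\qquad y_\kappa z''_\kappa-(w_\kappa w'_\kappa-\pi_\ell\rho_\kappa).$$
Set $I=J+(f_1,\dots,f_c)$ with
$$f_1=\sum_\kappa\xi_\kappa y_\kappa,\qquad f_l=\sum_\kappa b_{l\kappa}\xi_\kappa\quad(2\le l\le c).$$
The $\tau_j$ have no role except to adjust the height to a prescribed value.

**Step 2: the height.** $J$ has $6+6k+e+k+18k=6+25k+e$ generators. Take a lexicographic order with the $y$'s largest, then the $w,w',\pi$'s, then all other variables. The leading monomials are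
$$x_i^2,\quad \xi_\kappa^2,\quad\tau_j^2,\quad\pi_\ell\zeta_\ell,\quad w_\kappa z_\kappa,\quad w'_\kappa z'_\kappa,\quad y_\kappa z''_\kappa .$$
Indeed the dot products contain none of $y,w,w',\pi$, and $w_\kappa w'_\kappa-\pi_\ell\rho_\kappa$ contains no $y$. These monomials are pairwise coprime, so $\operatorname{ht}J=6+25k+e$ by Lemma 2. A prime containing $J$ contains all $\xi_\kappa$, hence $f_1,\dots,f_c$, so $\operatorname{ht}I=\operatorname{ht}J$.

Given $h\ge31$, take $k=\lfloor(h-6)/25\rfloor\ge1$ and $e=h-6-25k\in\{0,\dots,24\}$. Then $\operatorname{ht}I=h$, and $I$ is generated by $h+c=n$ quadrics.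

**Step 3: localize and eliminate the outputs.** Let $P$ be the prime generated by all variables except the gate variables $z_\kappa,z'_\kappa,z''_\kappa,\zeta_\ell$, and let $F$ be the field of rational functions over $K$ in the gate variables. Localizing at $P$ inverts all nonzero polynomials in the gate variables, so $R_P$ is the localization at the origin of the polynomial ring over $F$ in the other variables. In it the gates read, up to units,
$$\pi_\ell-\frac{C_{\ell-1}\cdot C'_{\ell-1}}{\zeta_\ell},\qquad w_\kappa-\frac{C_{\ell-1}\cdot D_\kappa}{z_\kappa},\qquad w'_\kappa-\frac{C'_{\ell-1}\cdot D_\kappa}{z'_\kappa},\qquad y_\kappa-\frac{w_\kappa w'_\kappa-\pi_\ell\rho_\kappa}{z''_\kappa}.$$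
Use the first three to eliminate $\pi,w,w'$, then the last to eliminate $y$. Each output is replaced by a polynomial in $x,D,\rho$ without constant term, so the origin goes to the origin. With
$$S'=F[x,D,\rho,\xi,b,\tau],\qquad\mathfrak m=\text{the ideal generated by its variables},$$
we get $R_P/I_P\cong S'_{\mathfrak m}/\bar IS'_{\mathfrak m}$, where $\bar I\subset S'$ is generated by what becomes of the remaining generators $x_i^2,\xi_\kappa^2,\tau_j^2,f_1,\dots,f_c$. Under the elimination, for $\kappa=(\ell,i)$,
$$y_\kappa\mapsto\frac1{z''_\kappa}\Bigl(\frac{(C_{\ell-1}\cdot D_\kappa)(C'_{\ell-1}\cdot D_\kappa)}{z_\kappa z'_\kappa}-\frac{(C_{\ell-1}\cdot C'_{\ell-1})\rho_\kappa}{\zeta_\ell}\Bigr).$$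
Take $(z_\kappa z'_\kappa/\zeta_\ell)\rho_\kappa$ as a new variable in place of $\rho_\kappa$ and call it $\rho_\kappa$ again. This is a scaling by a unit of $F$ and does not affect $\mathfrak m$. Then
$$y_\kappa\mapsto\upsilon_\kappa E_\kappa,\qquad\upsilon_\kappa=\frac1{z_\kappa z'_\kappa z''_\kappa}\in F^\times,$$
with $E_\kappa$ exactly as in the previous section. So
$$\bar I=\Bigl(x_i^2,\ \xi_\kappa^2,\ \tau_j^2,\ \sum_\kappa\upsilon_\kappa\xi_\kappa E_\kappa,\ \sum_\kappa b_{l\kappa}\xi_\kappa\ (2\le l\le c)\Bigr).$$

**Step 4: every variable of $S'$ kills $s$ modulo $\bar I$.** Let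
$$\Xi=\prod_\kappa\xi_\kappa,\qquad s=\Xi\,T_k\prod_{j=1}^e\tau_j .$$

For $\xi_\kappa$ and $\tau_j$: $\xi_\kappa s$ and $\tau_js$ are multiples of $\xi_\kappa^2$ and $\tau_j^2$.

For the variables $x,D,\rho$: modulo the squares $\xi_\lambda^2$,
$$\frac{\Xi}{\xi_\kappa}\sum_\lambda\upsilon_\lambda\xi_\lambda E_\lambda\equiv\upsilon_\kappa\,\Xi E_\kappa,$$
because for $\lambda\ne\kappa$ the factor $\xi_\lambda$ occurs twice. So $\Xi E_\kappa\in\bar I$ for every $\kappa$. As $x_i^2\in\bar I$ too, $\Xi\,\mathfrak a_k\subset\bar I$. If $v$ is one of the variables $x,D,\rho$, then $vT_k\in\mathfrak a_k$ by Lemma 3(i) with $\ell=k$, hence $vs\in\bar I$.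

For $b_{l\kappa}$: in the same way $\frac{s}{\xi_\kappa}\sum_\lambda b_{l\lambda}\xi_\lambda\equiv b_{l\kappa}s$ modulo the squares $\xi_\lambda^2$, so $b_{l\kappa}s\in\bar I$.

Thus $\mathfrak m s\subset\bar I$.

**Step 5: $s$ is not zero.** Let $\mathfrak b'=\mathfrak bS'+(\xi_\kappa^2,\tau_j^2,b_{l\kappa})$. Since $E_\kappa\in\mathfrak b$, we have $\bar I\subset\mathfrak b'$. The ring $S'/\mathfrak b'$ is $S/\mathfrak b$ tensored over $F$ with the algebras $F[\xi_\kappa]/(\xi_\kappa^2)$ and $F[\tau_j]/(\tau_j^2)$. By Lemma 4 it is finite-dimensional, and its variables are nilpotent, so it is local with maximal ideal the image of $\mathfrak m$ and equals its own localization at $\mathfrak m$. In it, $s$ is the tensor product of $T_k\ne0$ with the nonzero elements $\xi_\kappa$ and $\tau_j$, so $s\ne0$. Therefore $s\notin\bar IS'_{\mathfrak m}$.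

**Step 6: return to $R_P$ and count.** Lift $s$ to $R_P$. Then $s\notin I_P$. The maximal ideal of $R_P$ is generated by the variables of $S'$ and the outputs $\pi,w,w',y$. The outputs are congruent modulo $I_P$ to elements of $\mathfrak m$, so $Ps\subset I_P$. By Lemma 1, $\mathrm{pd}(R/I)\ge\operatorname{ht}P$, the number of variables generating $P$:

| variables | number |
|---|---|
| $x$ | $6$ |
| $\xi$ | $6k$ |
| $\tau$ | $e$ |
| $\pi,w,w',y$ | $k+18k$ |
| $D$ | $6\sum_{\ell=1}^k3^\ell=9(3^k-1)$ |
| $\rho$ | $6k$ |
| $b$ | $6k(c-1)$ |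

The first four rows sum to $6+25k+e=h$. Hence
$$\mathrm{pd}(R/I)\ge h+6k+9(3^k-1)+6k(c-1).\qquad\blacksquare$$

Each level costs $25$ units of height, and the length of the blocks triples. For $k=1$, $h=31$, $c=1$ the bound is $31+6+18=55<62=2h$, so one level does not yet beat (1). For $k=2$, $h=56$, $c=1$ it is $56+12+72=140>112=2h$.

## Exponential growth of $p(n)$

Here we deduce the Corollary.

**Part 1.** Fix $c$. Since $k\ge(h-30)/25$, Theorem B gives $\mathrm{pd}(R/I)\ge 9(3^k-1)\ge 9\bigl(3^{(h-30)/25}-1\bigr)$ for suitable ideals with $n=h+c$. This exceeds any given polynomial in $h$, or in $n=h+c$, once $h$ is large. For the second statement, the lower bound of Theorem B exceeds $h(c+1)$ as soon as $6k+9(3^k-1)+6k(c-1)>hc$. Because $6k(c-1)\ge0$, it suffices that $6k+9(3^k-1)>hc$, which is the stated condition on $c$.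

**Part 2, lower bound.** Let $n\ge32$ and apply Theorem B with $c=1$, $h=n-1\ge31$. Here $k=\lfloor(n-7)/25\rfloor\ge(n-7-24)/25=(n-31)/25$. Since $h>9$,
$$p(n)\ge h+6k+9(3^k-1)>9\cdot3^k>3^k\ge3^{(n-31)/25}.$$

**Part 2, upper bound.** The theorem of Ananyan–Hochster gives $\mathrm{pd}(R/I)\le2^{n+1}(n-2)+4$ over algebraically closed fields. For arbitrary $K$, tensor a minimal graded free resolution of $R/I$ with the algebraic closure of $K$. Field extensions are flat, and the entries of the matrices stay in the ideal generated by the variables, so the result is a minimal graded free resolution over the larger polynomial ring, of the same length. Thus $\mathrm{pd}$ does not change, and the bound holds over $K$. In particular the maximum $p(n)$ exists for $n\ge2$.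

Taking logarithms, $\frac{n-31}{25}\log3<\log p(n)\le\log\bigl(2^{n+1}(n-2)+4\bigr)$ for $n\ge32$. Both ends are of order $n$, so $\log p(n)=\Theta(n)$. $\blacksquare$

As to the pairs $(n,h)$ themselves: (1) holds for $n=h$, for $h=1$ and for $h=2$. It fails for all $n>h\ge2(n-h)+6$, and in the range of part 1 of the Corollary. The arguments above do not determine all pairs for which it holds.
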